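\title{Graphs with bounded Grothendieck constant and unbounded theta function}

\begin{abstract}
The Grothendieck constant $K_G$ of a graph $G$ is the largest integrality gap of the semidefinite relaxation of $\max\sum_{\{i,j\}\in E}a_{ij}x_ix_j$, $x_i=\pm1$, over all real edge weights. It satisfies $K_G=O(\log\vartheta(\overline G))$, where $\vartheta$ is the Lov\'asz theta function. We show that there is no matching lower bound: for every rational $c\in(0,1)$ there are graphs with $K_G\le\pi/(2c\ln(1+\sqrt2))$ and $\vartheta(\overline G)$ arbitrarily large. In the other direction, $\vartheta(\overline G)=k$ forces $K_G\ge\pi/2-O(k^{-1/3})$. For $2\le m\le k$ there are also graphs with $k\le\vartheta(\overline G)<k+1$ and $K_G=\Theta(\log m)$.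
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite graph without loops, with $V=\{1,\dots,n\}$ and at least one edge. For real edge weights $(a_{ij})_{\{i,j\}\in E}$, not all zero, the problem MAXQP[$G$] asks for
\[
\mathrm{Opt}=\max\Big\{\sum_{\{i,j\}\in E}a_{ij}x_ix_j:\ x_1,\dots,x_n\in\{-1,1\}\Big\}.
\]
Replacing signs by unit vectors gives the semidefinite relaxation
\[
S_{\max}=\max\Big\{\sum_{\{i,j\}\in E}a_{ij}\langle v_i,v_j\rangle:\ v_1,\dots,v_n\in\mathbb R^n,\ \|v_i\|=1\Big\}.
\]
Any $n$ vectors of a Hilbert space span a subspace that embeds isometrically in $\mathbb R^n$, so the $v_i$ may be taken in any Hilbert space. The \emph{Grothendieck constant} of $G$ is the largest integrality gap,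
\[
K_G=\sup\frac{S_{\max}}{\mathrm{Opt}},
\]
the supremum being over all weights that are not all zero. The quotient makes sense: for uniformly random signs, $\sum a_{ij}x_ix_j$ has mean $0$ and mean square $\sum a_{ij}^2>0$, so $\mathrm{Opt}>0$. Signs are unit vectors on a line, so $K_G\ge1$. For a forest the signs can be chosen edge by edge so that every term equals $|a_{ij}|$, and $K_G=1$. For a triangle with all weights $-1$ the objective is $\frac12(3-\|v_1+v_2+v_3\|^2)$, which is at most $1$ for signs and equals $\frac32$ for three vectors at mutual angles $2\pi/3$; so $K_G\ge\frac32$.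

For a graph $H$ on $\{1,\dots,n\}$ the Lov\'asz theta function is
\[
\vartheta(H)=\max\Big\{\sum_{i,j}B_{ij}:\ B\succeq0,\ \operatorname{tr}B=1,\ B_{ij}=0\text{ whenever }\{i,j\}\in E(H)\Big\}.
\]
We only use it for the complement $H=\overline G$. Call a matrix $B$ \emph{admissible for $G$} if $B\succeq0$, $\operatorname{tr}B=1$, and $B_{ij}=0$ for all distinct nonadjacent vertices $i,j$ of $G$, and write $\Sigma(B)=\sum_{i,j}B_{ij}$. Then $\vartheta(\overline G)$ is the maximum of $\Sigma(B)$ over admissible $B$. A clique $C$ gives the admissible matrix $|C|^{-1}\mathbf 1_C\mathbf 1_C^T$ with $\Sigma=|C|$, so $\vartheta(\overline G)$ is a relaxation of the clique number $\omega(G)$. It is known that $\omega(G)\le\vartheta(\overline G)\le\chi(G)$.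

For every graph, $K_G=O(\log\vartheta(\overline G))$ by a theorem of Alon, Makarychev, Makarychev and Naor, and $K_G=\Omega(\log\omega(G))$. The second bound is the only known general lower bound in the statement of the following problem, posed by G\"artner and Matou\v sek~\cite{GM}.

\medskip\noindent\textbf{Problem.} \emph{Is there an absolute constant $c_0>0$ such that $K_G\ge c_0\log\vartheta(\overline G)$ for every graph $G$ with at least one edge, or is there a sequence of graphs $G_k$ with $K_{G_k}/\log\vartheta(\overline{G_k})\to0$?}\medskip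

There are reasons to guess the first alternative. The two bounds agree whenever $\omega(G)=\chi(G)$, for instance for complete graphs. The number $\vartheta(\overline G)$ is, like $S_{\max}$, the value of a semidefinite program that lives on the edges of $G$, and an optimal admissible matrix is a natural source of weights with a large gap. We show that the second alternative holds, in the strong form that $K_G$ can stay bounded. Put
\[
\beta=\ln(1+\sqrt2),\qquad K_0=\frac{\pi}{2\beta}\approx1.782,
\]
and note that $\sinh\beta=1$ and $\beta<\pi/2$.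

\begin{theorem}\label{thm:A}
For every rational $c\in(0,1)$ and every $k$ there is a finite graph $G$ with $K_G\le K_0/c$ and $\vartheta(\overline G)\ge k$. Hence there are graphs $G_k$ with $\sup_kK_{G_k}<\infty$ and $\vartheta(\overline{G_k})\to\infty$, and no absolute constant $c_0>0$ as in the problem exists.
\end{theorem}

A large theta function still forces something, but only a constant.

\begin{theorem}\label{thm:B}
If $k=\vartheta(\overline G)\ge2$, then for every integer $d\ge2$
\[
K_G\ \ge\ \frac{k-1}{\big(\sqrt{2kd/(\pi(d-1))}+2\sqrt d\,\big)^2},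
\]
and hence $K_G\ge\frac\pi2-O(k^{-1/3})$.
\end{theorem}

The quantity $\inf\{K_G:\vartheta(\overline G)\ge k\}$ is nondecreasing in $k$. Theorem~\ref{thm:A} with $c\to1$ bounds it by $K_0$, so it has a limit $K_\infty$, and Theorem~\ref{thm:B} gives
\[
\frac\pi2\le K_\infty\le\frac{\pi}{2\ln(1+\sqrt2)}.
\]
We do not determine $K_\infty$. Between bounded $K_G$ and the upper bound $\log\vartheta(\overline G)$, the intermediate rates occur as well.

\begin{corollary}\label{cor:C}
For all integers $2\le m\le k$ there is a graph $G$ with $k\le\vartheta(\overline G)<k+1$ and $K_G=\Theta(\log m)$, with absolute constants.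
\end{corollary}

The two known bounds on $K_G$ are used only in the proof of Corollary~\ref{cor:C}, and only for complete graphs.

The proof of Theorem~\ref{thm:A} has two sides. Section~\ref{sec:rounding} gives a geometric condition on $G$ under which vectors can be rounded to signs with a constant loss. The same condition bounds $\Sigma(B)$ for every admissible $B$ with nonnegative entries. The graphs of Section~\ref{sec:graphs} escape this bound: their edges come in several types, and $B$ gives the types weights of both signs. Sections~\ref{sec:moments} and~\ref{sec:spectrum} choose the weights and compute the spectrum. Theorem~\ref{thm:B} and Corollary~\ref{cor:C} are proved in Sections~\ref{sec:lower} and~\ref{sec:rates}.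

\section{Two tools for the theta function}\label{sec:tools}

We use tensor products through the rule $\langle a\otimes b,a'\otimes b'\rangle=\langle a,a'\rangle\langle b,b'\rangle$, and we write $(y)_j=y(y-1)\cdots(y-j+1)$. The Schur product theorem states that the entrywise product of two positive semidefinite matrices is positive semidefinite.

\begin{lemma}\label{lem:test}
If $B$ is admissible for $G$ and $u_1,\dots,u_n$ are unit vectors, then
$0\le\sum_{i,j}B_{ij}\langle u_i,u_j\rangle\le\vartheta(\overline G)$.
\end{lemma}

\begin{proof}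
The matrix $(B_{ij}\langle u_i,u_j\rangle)$ is positive semidefinite by the Schur product theorem, it has the same diagonal as $B$, and it vanishes where $B$ does. So it is admissible, and its entry sum lies in $[0,\vartheta(\overline G)]$.
\end{proof}

\begin{lemma}\label{lem:spectral}
Let $W$ be a symmetric matrix indexed by $V$, with $W_{ij}=0$ unless $\{i,j\}\in E$, and with all row sums equal to $1$. If all eigenvalues of $W$ are at least $-\delta$, where $\delta>0$, then $\vartheta(\overline G)\ge1+1/\delta$.
\end{lemma}

\begin{proof}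
The matrix $B=(W+\delta I)/(\delta|V|)$ is positive semidefinite, has trace $1$ because $W$ has zero diagonal, and vanishes on distinct nonadjacent pairs. Its entry sum is $(|V|+\delta|V|)/(\delta|V|)=1+1/\delta$.
\end{proof}

The entries of $W$ may have either sign. This freedom is what the construction uses.

\section{Rounding with a constant loss}\label{sec:rounding}

To bound $K_G$ we turn unit vectors $v_i$ into random signs $X_i$. The weights have both signs, so an inequality between $\mathbb EX_iX_j$ and $\langle v_i,v_j\rangle$ is of no use; we want an identity $\mathbb EX_iX_j=\lambda\langle v_i,v_j\rangle$ on every edge, with the same $\lambda>0$. It gives $\mathrm{Opt}\ge\lambda S_{\max}$ for all weights at once.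

The basic rounding is by a random hyperplane. \emph{Grothendieck's identity} states that for unit vectors $u,u'$ and a standard Gaussian vector $g$,
\begin{equation}\label{eq:groth}
\mathbb E\operatorname{sign}\langle g,u\rangle\operatorname{sign}\langle g,u'\rangle=\frac2\pi\arcsin\langle u,u'\rangle .
\end{equation}
(If the angle between $u$ and $u'$ is $\theta$, the signs differ with probability $\theta/\pi$, and $1-2\theta/\pi=\frac2\pi\arcsin\cos\theta$.) To undo the arcsine we first replace $v_i$ by unit vectors $U_i$ whose inner products on edges are the sine of a multiple of $\rho=\langle v_i,v_j\rangle$. Tensor powers of the $v_i$ produce the powers $\rho^{2l+1}$, but only with positive coefficients, while the sine series alternates. The signs $(-1)^l$ must come from the graph. Suppose that the vertices carry unit vectors $z_i$ with $\langle z_i,z_j\rangle=-\tau^2$ on an edge. Then $z_i^{\otimes l}$ contributes $(-1)^l\tau^{2l}$, and one more factor $\tau$, supplied by vectors $x_i$ with $\langle x_i,x_j\rangle=\tau$, turns the $l$th term into $(-1)^l(\tau\rho)^{2l+1}$.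 After rounding, the correlation is proportional to $\tau\rho$. This is linear in $\tau$, so we may average several such systems, and only the mean of $\tau$ has to be the same on all edges.

\begin{lemma}\label{lem:rounding}
Let $c\in(0,1]$, and let each vertex $i$ of $G$ carry unit vectors $x_i^s,z_i^s$ $(s=1,\dots,r)$ such that for every edge $\{i,j\}$, with $\tau_s=\langle x_i^s,x_j^s\rangle$,
\begin{equation}\label{eq:system}
\langle z_i^s,z_j^s\rangle=-\tau_s^2\quad(s=1,\dots,r),\qquad\frac1r\sum_{s=1}^r\tau_s=c .
\end{equation}
Then $K_G\le K_0/c$.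
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_n$ be unit vectors. For each $s$ put
\[
U_i^s=\bigoplus_{l\ge0}\sqrt{\frac{\beta^{2l+1}}{(2l+1)!}}\;(z_i^s)^{\otimes l}\otimes x_i^s\otimes v_i^{\otimes(2l+1)} .
\]
Then $\|U_i^s\|^2=\sum_l\beta^{2l+1}/(2l+1)!=\sinh\beta=1$; this is what fixes the value of $\beta$. For an edge $\{i,j\}$ with $\rho=\langle v_i,v_j\rangle$,
\[
\langle U_i^s,U_j^s\rangle=\sum_{l\ge0}\frac{\beta^{2l+1}}{(2l+1)!}(-\tau_s^2)^l\,\tau_s\,\rho^{2l+1}=\sin(\beta\tau_s\rho).
\]
Choose $s\in\{1,\dots,r\}$ uniformly at random, the same for all vertices. Let $g$ be a standard Gaussian vector in the finite-dimensional span of all the $U_i^s$, independent of $s$, and put $X_i=\operatorname{sign}\langle g,U_i^s\rangle$, which is $\pm1$ almost surely. Since $|\beta\tau_s\rho|\le\beta<\pi/2$, the arcsine inverts the sine, and \eqref{eq:groth} gives on every edge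
\[
\mathbb EX_iX_j=\frac1r\sum_{s=1}^r\frac2\pi\beta\tau_s\rho=\frac{c}{K_0}\langle v_i,v_j\rangle .
\]
Hence $\mathrm{Opt}\ge\mathbb E\sum a_{ij}X_iX_j=(c/K_0)\sum a_{ij}\langle v_i,v_j\rangle$ for all weights, and taking the $v_i$ optimal gives $S_{\max}\le(K_0/c)\,\mathrm{Opt}$.
\end{proof}

For a bipartite graph take $r=1$, a unit vector $e$, $x_i=e$, and $z_i=\pm e$ according to the side of $i$. Then \eqref{eq:system} holds with $c=1$, and $K_G\le K_0$. Condition \eqref{eq:system} is thus a weakened form of bipartiteness, and the question is how far it restricts $\vartheta(\overline G)$.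

\begin{lemma}\label{lem:obstruction}
Assume \eqref{eq:system} on every edge. Then every admissible $B$ with nonnegative entries has $\Sigma(B)\le1+c^{-2}$; in particular $\omega(G)\le1+c^{-2}$. If $r=1$, then $\vartheta(\overline G)\le1+c^{-2}$.
\end{lemma}

\begin{proof}
The unit vectors $\zeta_i=r^{-1/2}(z_i^1,\dots,z_i^r)$ have inner product $-\frac1r\sum_s\tau_s^2$ on an edge. This is at most $-c^2$ by the Cauchy--Schwarz inequality, and it equals $-c^2$ if $r=1$. Lemma~\ref{lem:test} gives $0\le1+\sum_{i\ne j}B_{ij}\langle\zeta_i,\zeta_j\rangle$. If the entries of $B$ are nonnegative, or if $r=1$, the right side is at most $1-c^2(\Sigma(B)-1)$.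
\end{proof}

So a single system cannot prove Theorem~\ref{thm:A}, and neither can a nonnegative $B$. The proof of the lemma leaves one way out: let $\frac1r\sum_s\tau_s^2$ take different values on different edges while $\frac1r\sum_s\tau_s=c$ stays fixed, and let the signs of $B$ cancel these values.

\section{Graphs with edges at several scales}\label{sec:graphs}

The simplest way to vary the second moment at a fixed mean is dilution: on an edge of \emph{scale} $h>c$, a fraction $c/h$ of the $\tau_s$ equal $h$ and the others vanish. The mean is $c$ and the second moment is $ch$. To make $\vartheta(\overline G)$ large we join all pairs with such inner products, and we take the vectors in discrete cubes, so that the graph is finite and its spectrum can be computed with characters.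

\subsection*{The graph}
Fix a rational $c\in(0,1)$ and distinct rationals $h_1,\dots,h_L\in(c,1)$ with common denominator $Q$. Call a positive integer $r$ \emph{admissible} if all $m_\ell=rc/h_\ell$ are integers; then $1\le m_\ell<r$. Let $N$ be a positive multiple of $4Q^2$, write $[N]=\{1,\dots,N\}$ and $\langle\cdot,\cdot\rangle_N=\frac1N\langle\cdot,\cdot\rangle$, and put
\[
\mathcal T=\{0\}\cup\{h_1,\dots,h_L\}\cup\{-h_1^2,\dots,-h_L^2\},\qquad d_N(t)=\frac{N(1-t)}2 .
\]
Two points of $\{\pm1\}^N$ have $\langle x,\tilde x\rangle_N=t$ exactly when they differ in $d_N(t)$ coordinates. For $t\in\mathcal T$ the number $Q^2t$ is an integer, so $d_N(t)=\frac N{4Q^2}\cdot2(Q^2-Q^2t)$ is an \emph{even} integer strictly between $0$ and $N$. Rationality of $c$ and of the $h_\ell$ serves only to make $m_\ell$ and $d_N(t)$ integers.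

The graph $G=G(r,N)$ has vertex set $V=(\{\pm1\}^N\times\{\pm1\}^N)^r$; a vertex $v=(x^s,z^s)_{s\le r}$ consists of $r$ \emph{blocks}. A pair $v=(x^s,z^s)$, $w=(\tilde x^s,\tilde z^s)$ is \emph{of type $\ell$ with active set $S$} if $S\subset[r]$, $|S|=m_\ell$, and
\[
\big(\langle x^s,\tilde x^s\rangle_N,\ \langle z^s,\tilde z^s\rangle_N\big)=
\begin{cases}(h_\ell,\,-h_\ell^2)&\text{for }s\in S,\\(0,\,0)&\text{for }s\notin S.\end{cases}
\]
Vertices are adjacent if they form a pair of some type. The relation is symmetric. The $h_\ell$ are distinct and nonzero, so the inner products determine $\ell$ and $S$. There are no loops, since $v=w$ makes all inner products equal to $1$.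

On an edge of type $\ell$ the unit vectors $x^s/\sqrt N$, $z^s/\sqrt N$ have $\tau_s\in\{0,h_\ell\}$, $\langle z^s,\tilde z^s\rangle_N=-\tau_s^2$ and $\frac1r\sum_s\tau_s=m_\ell h_\ell/r=c$. Lemmas~\ref{lem:rounding} and~\ref{lem:obstruction} give, for all choices of the parameters,
\begin{equation}\label{eq:KG}
K_G\le K_0/c,\qquad\omega(G)\le1+c^{-2}.
\end{equation}

The neighbors of $v$ of type $\ell$ with active set $S$ are obtained by flipping $d_N(h_\ell)$ coordinates of $x^s$ and $d_N(-h_\ell^2)$ coordinates of $z^s$ for $s\in S$, and $N/2$ coordinates of each of $x^s,z^s$ for $s\notin S$. Their number is a positive product of binomial coefficients that depends neither on $v$ nor on $S$. Let $\Delta_\ell\ge1$ be the number of neighbors of type $\ell$ of a vertex. A uniformly random such neighbor is generated by choosing a uniform $m_\ell$-subset $S$ of $[r]$ and then $2r$ independent uniform flip sets of the prescribed sizes.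

\subsection*{The matrix and the tests it must pass}
Let $\mu_1,\dots,\mu_L$ be real numbers with $\sum_\ell\mu_\ell=1$. Put $W_{vw}=\mu_\ell/\Delta_\ell$ if $(v,w)$ is of type $\ell$, and $W_{vw}=0$ if $v,w$ are not adjacent. Then $W$ is symmetric, supported on edges, and has row sums $1$. By Lemma~\ref{lem:spectral} we want its least eigenvalue $\lambda_{\min}$ close to $0$.

Any unit vectors $u_v$ give an upper bound on $\lambda_{\min}$: the Schur product theorem applied to $W-\lambda_{\min}I$ shows $\lambda_{\min}\le|V|^{-1}\sum_{v,w}W_{vw}\langle u_v,u_w\rangle$. The natural choices are tensor products of powers of the vectors at hand. For $\alpha,\gamma\in\{0,1,2,\dots\}^r$ take $u_v=\bigotimes_s(x^s/\sqrt N)^{\otimes\alpha_s}\otimes(z^s/\sqrt N)^{\otimes\gamma_s}$. The right side becomes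
\begin{equation}\label{eq:Lambda}
\Lambda(\alpha,\gamma)=\sum_\ell\mu_\ell\,\mathbb E_S\prod_{s=1}^r\big(h_\ell\mathbf 1_{s\in S}\big)^{\alpha_s}\big(-h_\ell^2\mathbf 1_{s\in S}\big)^{\gamma_s},
\end{equation}
where $S$ is a uniform $m_\ell$-subset in the $\ell$th term and $0^0=1$. Put
\[
|\gamma|=\sum_s\gamma_s,\qquad\nu=\sum_s(\alpha_s+2\gamma_s),\qquad J=\{s:\alpha_s+2\gamma_s>0\},\qquad q=|J|\le\min(\nu,r).
\]
The product in \eqref{eq:Lambda} equals $(-1)^{|\gamma|}h_\ell^\nu$ if $J\subset S$ and $0$ otherwise, and $\Pr(J\subset S)=(m_\ell)_q/(r)_q$. Therefore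
\begin{equation}\label{eq:Lambda2}
\Lambda(\alpha,\gamma)=(-1)^{|\gamma|}\sum_\ell\mu_\ell h_\ell^\nu\,\frac{(m_\ell)_q}{(r)_q}.
\end{equation}
For large $r$ the last factor is close to $(m_\ell/r)^q=(c/h_\ell)^q$, and then the weights enter only through their moments
\[
M_j=\sum_\ell\mu_\ell h_\ell^{\,j}\qquad(j\ge0),\qquad M_0=1 .
\]
The number $q$ may grow with $r$, so we need the approximation uniformly; the factor $h_\ell^\nu$ provides this.

\begin{lemma}\label{lem:larger}
Let $T=\sum_\ell|\mu_\ell|$ and $b=\max_\ell h_\ell$. For all $\alpha,\gamma$,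
\[
\Big|\Lambda(\alpha,\gamma)-(-1)^{|\gamma|}c^qM_{\nu-q}\Big|\le\frac{T\,b^2}{(1-b)^3\,r}.
\]
\end{lemma}

\begin{proof}
Fix an $m_\ell$-subset of $[r]$ and draw $q$ independent uniform elements of $[r]$. They all lie in the subset with probability $(m_\ell/r)^q$, and with probability $(m_\ell)_q/(r)_q$ given that they are distinct. Conditioning on an event changes a probability by at most the probability of the complementary event, here at most $\binom q2/r$. Since $q\le\nu$,
\[
h_\ell^\nu\Big|\frac{(m_\ell)_q}{(r)_q}-\Big(\frac c{h_\ell}\Big)^q\Big|\le\frac1r\binom\nu2b^\nu\le\frac1r\sum_{j\ge2}\binom j2b^j=\frac{b^2}{(1-b)^3r}.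
\]
Multiply by $|\mu_\ell|$, sum over $\ell$, and use \eqref{eq:Lambda2}.
\end{proof}

The limiting values $(-1)^{|\gamma|}c^qM_{\nu-q}$ show why the construction works. Each block that a test uses costs a factor $c/h_\ell$ and so cancels one power of $h_\ell$. The moment $M_0=1$ cannot be made small, but it appears only when $\nu=q$; then every $\alpha_s+2\gamma_s$ is at most $1$, so $\gamma=0$ and the value is $c^q>0$. A negative sign needs a vector $z^s$, which brings $h_\ell^2$ and leaves at least one power of $h_\ell$. All other values are therefore at most $c\sup_{j\ge1}|M_j|$ in modulus, and these moments we are free to make small.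

\begin{example}\label{ex:two}
With one scale, $\mu_1=1$, and the test $\alpha=0$, $\gamma=(1,0,\dots,0)$ has $\nu=2$, $q=1$ and $\Lambda=-ch_1<-c^2$. Nothing is gained.

Take two scales: $c=\frac14$, $h_1=\frac13$, $h_2=\frac12$, so that $m_1=\frac34r$ and $m_2=\frac12r$. The same test now gives $-cM_1$, and we remove it by solving $\mu_1+\mu_2=1$, $\frac13\mu_1+\frac12\mu_2=0$. The solution is $\mu_1=3$, $\mu_2=-2$, and
\[
M_j=3^{1-j}-2^{1-j}:\qquad M_1=0,\quad M_2=-\tfrac16,\quad M_3=-\tfrac5{36},\quad|M_j|\le2^{1-j}\le\tfrac18\ \ (j\ge4).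
\]
The limiting values of the tests are thus at least $-\frac14\cdot\frac16=-\frac1{24}$, a value attained by $\alpha=(3,0,\dots,0)$, $\gamma=0$. Proposition~\ref{prop:spectrum} shows that the tests describe the spectrum for large $N$, so $\vartheta(\overline G)$ comes arbitrarily close to $25$ or exceeds it, while $K_G\le4K_0$. This is more than the value $1+c^{-2}=17$ that bounds every single system and every nonnegative admissible matrix.
\end{example}

Two things remain: to find weights with all moments $M_j$, $j\ge1$, small, for scales close to $1$; and to pass from the tests to the eigenvalues.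

\section{Signed weights with small moments}\label{sec:moments}

We want $\sum_\ell\mu_\ell f(h_\ell)$ to be close to $f(0)$ for all monomials $f(\xi)=\xi^j$ at once. These are bounded by $1$ on the unit circle, which suggests a contour integral. If $R$ is analytic near the closed unit disc and its only zeros there are simple zeros at the $h_\ell$, the residue theorem gives, for every polynomial $f$,
\begin{equation}\label{eq:residue}
f(0)-\sum_\ell\mu_\ell'f(h_\ell)=\frac1{2\pi\mathrm i}\oint_{|\xi|=1}\frac{f(\xi)R(0)}{\xi R(\xi)}\,d\xi,\qquad\mu_\ell'=-\frac{R(0)}{h_\ell R'(h_\ell)},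
\end{equation}
because the residues of the integrand are $f(0)$ at $0$ and $-\mu'_\ell f(h_\ell)$ at $h_\ell$. For a monomial the error is at most $|R(0)|/\min_{|\xi|=1}|R(\xi)|$. The polynomial $R=\prod_\ell(\xi-h_\ell)$ gives the weights of Example~\ref{ex:two} and the error bound $\prod_\ell h_\ell/(1-h_\ell)$, which is of no use when the $h_\ell$ exceed $\frac12$. Since we want $c$ close to $1$, we divide each factor by $1-h_\ell\xi$, which makes $|R|=1$ on the circle without changing $R(0)$.

\begin{lemma}\label{lem:moments}
Let $b<1$, let $h_1,\dots,h_L\in(0,b]$ be distinct, and put $\varpi=\prod_\ell h_\ell$ and $\eta=\varpi/(1-\varpi)\le b^L/(1-b^L)$. There are real numbers $\mu_1,\dots,\mu_L$ with $\sum_\ell\mu_\ell=1$ and $|\sum_\ell\mu_\ell h_\ell^{\,j}|\le\eta$ for all integers $j\ge1$.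
\end{lemma}

\begin{proof}
Let $R(\xi)=\prod_\ell\frac{\xi-h_\ell}{1-h_\ell\xi}$. Its poles $1/h_\ell$ lie outside the closed unit disc, and its zeros are simple because the $h_\ell$ are distinct. For $|\xi|=1$ we have $|1-h_\ell\xi|=|\bar\xi-h_\ell|=|\xi-h_\ell|$, so $|R|=1$ on the circle, and $|R(0)|=\varpi$. The numbers $\mu'_\ell$ in \eqref{eq:residue} are real, and the right side has modulus at most $\varpi\max_{|\xi|=1}|f|$. Taking $f=1$ gives $\sum_\ell\mu'_\ell\ge1-\varpi>0$, and $f=\xi^j$ gives $|\sum_\ell\mu'_\ell h_\ell^{\,j}|\le\varpi$ for $j\ge1$. Put $\mu_\ell=\mu'_\ell/\sum_{\ell'}\mu'_{\ell'}$. The bound on $\eta$ holds because $\varpi\le b^L$ and $y/(1-y)$ is increasing on $[0,1)$.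
\end{proof}

\section{The spectrum of $W$ and the proof of Theorem~\ref{thm:A}}\label{sec:spectrum}

The set $V$ is the group $\{\pm1\}^{2rN}$ under coordinatewise multiplication, and the type of a pair depends only on which coordinates differ. So $W$ is a convolution, and its eigenvalues are averages of characters over random flip sets. We first study one flip set.

Let $t\in(-1,1)$ and let $N$ be such that $d=d_N(t)$ is an even integer. Let $F$ be a uniformly random $d$-subset of $[N]$. For $A\subset[N]$ with $|A|=a$ put
\[
\psi_{N,a}(t)=\mathbb E(-1)^{|A\cap F|},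
\]
which depends only on $a$. If each element were flipped independently with probability $p=d/N=(1-t)/2$, the result would be $(1-2p)^a=t^a$. This is a good approximation for bounded $a$. It fails for $a$ near $N$, where parity takes over, and for the values of $a$ in between we need a separate argument that both quantities are small.

\begin{lemma}\label{lem:flip}
We have $\psi_{N,N-a}(t)=\psi_{N,a}(t)$. For fixed $t\in(-1,1)$, $\max_{0\le a\le N/2}|\psi_{N,a}(t)-t^a|\to0$ as $N\to\infty$ through values for which $d_N(t)$ is an even integer.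
\end{lemma}

\begin{proof}
The symmetry holds because $|A^c\cap F|=d-|A\cap F|$ and $d$ is even.

Fix $M$ and consider $M$ given elements of $[N]$. The probability that $j$ specified ones lie in $F$ and the other $M-j$ do not is
\begin{equation}\label{eq:pattern}
\binom{N-M}{d-j}\Big/\binom Nd=\frac{(d)_j(N-d)_{M-j}}{(N)_M}\ \longrightarrow\ p^j(1-p)^{M-j},
\end{equation}
since $p=d/N\in(0,1)$ is fixed. So the memberships of $M$ given elements converge in law to independent Bernoulli$(p)$ variables. With $M=a$ this gives $\psi_{N,a}(t)\to(1-2p)^a=t^a$ for each fixed $a$.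

Now fix $a_0\ge1$ and let $a_0\le a\le N/2$. Both $A$ and $A^c$ have at least $a_0$ elements, so we can choose $a_0$ disjoint pairs, in a fixed order, each with one element in $A$ and one outside. Call a pair \emph{split} if exactly one of its elements lies in $F$. On the event that some pair is split, exchange the memberships in $F$ of the two elements of the first split pair. This preserves $|F|$ and the set of split pairs, so it is a measure-preserving involution of the event, and it changes the parity of $|A\cap F|$. The event therefore contributes $0$ to the expectation, and $|\psi_{N,a}(t)|$ is at most the probability that no pair is split. By \eqref{eq:pattern} with $M=2a_0$, this probability depends only on $N$, $d$, $a_0$ and tends to $(p^2+(1-p)^2)^{a_0}=\big(\frac{1+t^2}2\big)^{a_0}$. Also $|t^a|\le|t|^{a_0}$. The finitely many $a<a_0$ contribute nothing in the limit, so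
\[
\limsup_{N\to\infty}\max_{0\le a\le N/2}|\psi_{N,a}(t)-t^a|\le\Big(\frac{1+t^2}2\Big)^{a_0}+|t|^{a_0},
\]
and the right side tends to $0$ as $a_0\to\infty$ because $|t|<1$.
\end{proof}

Evenness of $d$ cannot be dropped from the construction. If, say, the number of flips in $x^1$ were odd on every edge, the product of the coordinates of $x^1$ would properly $2$-color $G$, and $\vartheta(\overline G)\le2$.

\begin{proposition}\label{prop:spectrum}
Let $c,h_1,\dots,h_L$ be as in Section~\ref{sec:graphs}, let $\sum_\ell\mu_\ell=1$, and suppose $|M_j|\le\delta$ for all $j\ge1$. For every $\varepsilon>0$ there are $r$ and $N$ such that $G=G(r,N)$ satisfies $\vartheta(\overline G)\ge1+1/(c\delta+\varepsilon)$.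
\end{proposition}

\begin{proof}
\emph{Eigenvalues.} For subsets $A_s,A_s'\subset[N]$ $(s\le r)$ define the character
\[
\chi(v)=\prod_{s=1}^r\Big(\prod_{a\in A_s}x^s_a\Big)\Big(\prod_{a\in A'_s}z^s_a\Big).
\]
These $|V|$ functions are mutually orthogonal, so they form a basis of $\mathbb R^V$, and $\chi(v\sigma)=\chi(v)\chi(\sigma)$. Let $\sigma_\ell\in V$ have entries $-1$ exactly on the random flip sets that generate a neighbor of type $\ell$. Then $(W\chi)(v)=\sum_\ell\mu_\ell\,\mathbb E\chi(v\sigma_\ell)=\lambda\chi(v)$ with $\lambda=\sum_\ell\mu_\ell\,\mathbb E\chi(\sigma_\ell)$. Given $S$, the flip sets are independent, and a flip set $F$ contributes the factor $(-1)^{|A\cap F|}$ for the corresponding set $A$. Hence the eigenvalues of $W$ are the numbers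
\[
\lambda=\sum_\ell\mu_\ell\,\mathbb E_S\prod_{s=1}^r\psi_{N,|A_s|}\big(h_\ell\mathbf 1_{s\in S}\big)\,\psi_{N,|A_s'|}\big(-h_\ell^2\mathbf 1_{s\in S}\big).
\]

\emph{Comparison with the tests.} Put $\alpha_s=\min(|A_s|,N-|A_s|)$, $\gamma_s=\min(|A'_s|,N-|A'_s|)$ and
\[
e_N=\max_{t\in\mathcal T}\max_{0\le a\le N/2}|\psi_{N,a}(t)-t^a| .
\]
By Lemma~\ref{lem:flip} we may replace $|A_s|,|A_s'|$ by $\alpha_s,\gamma_s$, and $e_N\to0$ as $N\to\infty$ through multiples of $4Q^2$. Replacing each $\psi_{N,a}(t)$ by $t^a$ turns $\lambda$ into $\Lambda(\alpha,\gamma)$ of \eqref{eq:Lambda}. All factors, old and new, lie in $[-1,1]$, so replacing the $2r$ factors one at a time changes the product by at most $2re_N$, and $|\lambda-\Lambda(\alpha,\gamma)|\le2rTe_N$ with $T=\sum_\ell|\mu_\ell|$.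

\emph{Choice of parameters.} Choose an admissible $r$ so large that the bound in Lemma~\ref{lem:larger} is at most $\varepsilon/2$, and then $N$ with $2rTe_N\le\varepsilon/2$. Every eigenvalue satisfies $|\lambda-(-1)^{|\gamma|}c^qM_{\nu-q}|\le\varepsilon$. If $\nu=q$, then $\gamma=0$ and $\lambda\ge c^q-\varepsilon\ge-\varepsilon$; this includes the case $\alpha=\gamma=0$. If $\nu>q$, then $q\ge1$ and $\lambda\ge-c\delta-\varepsilon$. Lemma~\ref{lem:spectral} gives the claim.
\end{proof}

The order of the choices matters. We have no control of $T$ in terms of $L$, so $r$ is chosen after the scales and weights, and $N$ after $r$.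

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $b\in(c,1)$. For $L\ge1$ take distinct rationals $h_1,\dots,h_L\in(c,b)$, and $\mu_\ell$, $\eta$ from Lemma~\ref{lem:moments}. Proposition~\ref{prop:spectrum} with $\delta=\varepsilon=\eta$ gives a graph with $\vartheta(\overline G)\ge1+\frac1{2\eta}$, and $K_G\le K_0/c$ by \eqref{eq:KG}. Since $\eta\le b^L/(1-b^L)\to0$ as $L\to\infty$, we have $\vartheta(\overline G)\ge k$ for large $L$. For fixed $c$ and $k\to\infty$ these graphs satisfy $K_{G_k}/\log\vartheta(\overline{G_k})\to0$.
\end{proof}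

By \eqref{eq:KG} the clique numbers of these graphs stay bounded, as the bound $K_G=\Omega(\log\omega(G))$ requires.

\section{A large theta function forces $K_G$ up to $\pi/2$}\label{sec:lower}

The hypothesis $k\ge2$ of Theorem~\ref{thm:B} ensures that $G$ has an edge: without edges every admissible matrix is diagonal and has $\Sigma(B)=1$. Let $B$ be admissible with $\Sigma(B)=k$, and write $B_{ij}=\langle y_i,y_j\rangle$ with $y_i\in\mathbb R^n$, so that $\sum_i\|y_i\|^2=1$.

The weights $B_{ij}$ themselves are a poor choice: all signs $+1$ give $\sum_{i\ne j}B_{ij}=k-1$, which is also the vector optimum by Lemma~\ref{lem:test}. We plant a random vector solution instead. Let $p_1,\dots,p_n$ be independent uniform points of the sphere $S^{d-1}\subset\mathbb R^d$, and put $a_{ij}=2B_{ij}\langle p_i,p_j\rangle$ on edges. Since $B$ vanishes on nonadjacent pairs, the objective is $\sum_{i\ne j}B_{ij}\langle p_i,p_j\rangle\langle v_i,v_j\rangle$.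

\subsection*{The two optima}
Taking $v_i=p_i$ and using $\mathbb E\langle p_i,p_j\rangle^2=1/d$ for $i\ne j$,
\begin{equation}\label{eq:Slower}
\mathbb ES_{\max}\ge\sum_{i\ne j}B_{ij}\,\mathbb E\langle p_i,p_j\rangle^2=\frac{k-1}d .
\end{equation}
For signs, the objective equals $\|\sum_ix_iy_i\otimes p_i\|^2-\sum_i\|y_i\|^2$. Hence $\mathrm{Opt}=Z^2-1$, where
\[
Z=\max_{x\in\{\pm1\}^n}\Big\|\sum_ix_iy_i\otimes p_i\Big\|=\sup_{\mathbf g}\sum_i\varphi_i(\mathbf g),\qquad\varphi_i(\mathbf g)=|\langle\mathbf g,y_i\otimes p_i\rangle| .
\]
Here and below $\mathbf g$ ranges over the unit ball of $\mathbb R^n\otimes\mathbb R^d$; the second form follows by writing the norm as a supremum over $\mathbf g$ and then maximizing over $x$. We bound the mean of $\sum_i\varphi_i(\mathbf g)$ for fixed $\mathbf g$, then the cost of the supremum, then the variance of $Z$.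

\subsection*{Fixed $\mathbf g$}
Let $\kappa_d=\mathbb E|\langle p_1,e\rangle|$ for a unit vector $e\in\mathbb R^d$. A standard Gaussian vector $g\in\mathbb R^d$ has the form $\|g\|p$ with $p$ uniform on the sphere and independent of $\|g\|$. From $\mathbb E|\langle g,e\rangle|=\sqrt{2/\pi}$ and $\mathbb E\|g\|=\sqrt2\,\Gamma(\frac{d+1}2)/\Gamma(\frac d2)$ we get $\kappa_d=\Gamma(\frac d2)/\big(\sqrt\pi\,\Gamma(\frac{d+1}2)\big)$. Log-convexity of $\Gamma$ gives $\Gamma(\frac d2)^2\le\Gamma(\frac{d-1}2)\Gamma(\frac{d+1}2)$ for $d\ge2$, and $\Gamma(\frac{d+1}2)=\frac{d-1}2\Gamma(\frac{d-1}2)$, so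
\begin{equation}\label{eq:kappa}
\kappa_d^2\le\frac2{\pi(d-1)} .
\end{equation}
View $\mathbf g$ as an $n\times d$ matrix, so that $\langle\mathbf g,y\otimes p\rangle=\langle\mathbf g^Ty,p\rangle$, and choose unit vectors $u_i\in\mathbb R^d$ with $\langle\mathbf g^Ty_i,u_i\rangle=\|\mathbf g^Ty_i\|$. By Lemma~\ref{lem:test}, $\|\sum_iy_i\otimes u_i\|^2=\sum_{i,j}B_{ij}\langle u_i,u_j\rangle\le k$. This is where the optimality of $B$ is used. Thus
\begin{equation}\label{eq:fixedg}
\sum_i\mathbb E\varphi_i(\mathbf g)=\kappa_d\sum_i\|\mathbf g^Ty_i\|=\kappa_d\Big\langle\mathbf g,\sum_iy_i\otimes u_i\Big\rangle\le\kappa_d\sqrt k .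
\end{equation}
If the supremum over $\mathbf g$ cost nothing, we would have $\mathrm{Opt}\lesssim\kappa_d^2k\approx2k/(\pi d)$, and comparison with \eqref{eq:Slower} would give the ratio $\pi/2$.

\subsection*{The cost of the supremum}
We claim that $\mathbb E\sup_{\mathbf g}\sum_i(\varphi_i-\mathbb E\varphi_i)\le2$. Let $\varphi_i'$ be defined with independent copies $p_i'$ of the $p_i$, and let $\varepsilon_i$ be independent uniform signs, independent of everything else. Then
\[
\mathbb E\sup_{\mathbf g}\sum_i(\varphi_i-\mathbb E\varphi_i)\le\mathbb E\sup_{\mathbf g}\sum_i(\varphi_i-\varphi'_i)=\mathbb E\sup_{\mathbf g}\sum_i\varepsilon_i(\varphi_i-\varphi'_i)\le2\,\mathbb E\sup_{\mathbf g}\sum_i\varepsilon_i\varphi_i .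
\]
The first step writes $\mathbb E\varphi_i$ as the expectation of $\varphi'_i$ and moves this expectation outside the supremum. The second holds because exchanging $p_i$ and $p_i'$ preserves the joint law and changes the sign of the $i$th term. The third splits the supremum and uses that $-\varepsilon$ has the law of $\varepsilon$.

Next we remove the absolute values. Let $\mathcal X\subset\mathbb R^n$ be bounded and $A:\mathcal X\to\mathbb R$ bounded. Since $|t_i|-|t_i'|\le|t_i-t_i'|$,
\begin{align*}
\sup_t\big(A(t)+|t_i|\big)+\sup_{t'}\big(A(t')-|t_i'|\big)&\le\sup_{t,t'}\big(A(t)+A(t')+|t_i-t'_i|\big)\\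
&=\sup_t\big(A(t)+t_i\big)+\sup_{t'}\big(A(t')-t'_i\big).
\end{align*}
The equality holds because $A(t)+A(t')$ is symmetric in $t,t'$, so $|t_i-t_i'|$ may be replaced by $t_i-t_i'$ under the supremum. Dividing by $2$, this says $\mathbb E\sup_t(A(t)+\varepsilon_i|t_i|)\le\mathbb E\sup_t(A(t)+\varepsilon_it_i)$. Condition on the $p_i$, let $\mathcal X$ be the set of vectors $(\langle\mathbf g,y_i\otimes p_i\rangle)_{i\le n}$, and apply the inequality for $i=1,\dots,n$ in turn, with the other signs fixed and their terms absorbed in $A$. We obtain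
\[
\mathbb E\sup_{\mathbf g}\sum_i\varepsilon_i\varphi_i\le\mathbb E\sup_{\mathbf g}\Big\langle\mathbf g,\sum_i\varepsilon_iy_i\otimes p_i\Big\rangle=\mathbb E\Big\|\sum_i\varepsilon_iy_i\otimes p_i\Big\|\le\Big(\sum_i\|y_i\|^2\Big)^{1/2}=1,
\]
where the last inequality bounds the mean by the root mean square, in which the cross terms vanish. This proves the claim, and with \eqref{eq:fixedg} it gives $\mathbb EZ\le\kappa_d\sqrt k+2$.

\subsection*{The variance}
We need $\mathbb EZ^2$, not only $\mathbb EZ$. The Efron--Stein inequality states that if $Z$ is a square-integrable function of independent variables $p_1,\dots,p_n$, and $Z^{(i)}$ is obtained by replacing $p_i$ with an independent copy $p_i'$, then $\operatorname{Var}Z\le\frac12\sum_i\mathbb E(Z-Z^{(i)})^2$. For each $x$ the vector $\sum_jx_jy_j\otimes p_j$ moves by $\|y_i\|\,\|p_i-p'_i\|$, so $|Z-Z^{(i)}|$ is at most this amount. As $\mathbb E\|p_i-p_i'\|^2=2$, we get $\operatorname{Var}Z\le\sum_i\|y_i\|^2=1$, which is exactly absorbed by the term $-1$ in $\mathrm{Opt}$: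
\[
\mathbb E\,\mathrm{Opt}=(\mathbb EZ)^2+\operatorname{Var}Z-1\le(\kappa_d\sqrt k+2)^2 .
\]

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For every realization $S_{\max}\le K_G\,\mathrm{Opt}$, both sides being $0$ if all weights vanish. Taking expectations and using \eqref{eq:Slower} gives $K_G\ge(k-1)/\big(d(\kappa_d\sqrt k+2)^2\big)$, and \eqref{eq:kappa} yields the stated bound. Factoring $2k/\pi$ out of its denominator, the bound equals
\[
\frac\pi2\Big(1-\frac1k\Big)\Big(\sqrt{\frac d{d-1}}+\sqrt{\frac{2\pi d}k}\Big)^{-2}.
\]
The two losses are of order $1/d$ and $\sqrt{d/k}$, and they balance at $d\approx k^{1/3}$. Take $d=\lceil k^{1/3}\rceil+1\le3k^{1/3}$. Then $\sqrt{d/(d-1)}\le1+\frac1{2(d-1)}\le1+\frac12k^{-1/3}$ and $\sqrt{2\pi d/k}\le\sqrt{6\pi}\,k^{-1/3}$, so the sum of the roots is at most $1+5k^{-1/3}$. Since $(1+y)^{-2}\ge1-2y$ for $y\ge0$, we get $K_G\ge\frac\pi2(1-k^{-1}-10k^{-1/3})=\frac\pi2-O(k^{-1/3})$.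
\end{proof}

\section{Intermediate rates}\label{sec:rates}

To prove Corollary~\ref{cor:C} we place a clique of size $m$ next to a graph from Theorem~\ref{thm:A}. That theorem gives only a lower bound on $\vartheta(\overline G)$, so we first trim the graph to bring the value into $[k,k+1)$.

\begin{lemma}\label{lem:delete}
Let $G$ have at least two vertices and let $w$ be a vertex. Then $\vartheta(\overline G)\le\vartheta(\overline{G-w})+1$. If $G-w$ has an edge, then $K_{G-w}\le K_G$.
\end{lemma}

\begin{proof}
Let $B_{ij}=\langle y_i,y_j\rangle$ be optimal for $\vartheta(\overline G)$, and put $f=\|y_w\|$ and $\theta=\vartheta(\overline{G-w})$. The restriction of $B$ to $G-w$ has trace $1-f^2$; it is either zero or a positive multiple of an admissible matrix, so $\|\sum_{i\ne w}y_i\|^2\le\theta(1-f^2)$. By the triangle and Cauchy--Schwarz inequalities,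
\[
\vartheta(\overline G)=\Big\|y_w+\sum_{i\ne w}y_i\Big\|^2\le\big(1\cdot f+\sqrt\theta\cdot\sqrt{1-f^2}\big)^2\le1+\theta .
\]
For the second claim, extend weights on $G-w$ by zero; this changes neither $\mathrm{Opt}$ nor $S_{\max}$.
\end{proof}

\begin{lemma}\label{lem:union}
If $G$ is the disjoint union of graphs $G'$ and $G''$, each with an edge, then $\vartheta(\overline G)=\max(\vartheta(\overline{G'}),\vartheta(\overline{G''}))$ and $K_G=\max(K_{G'},K_{G''})$.
\end{lemma}

\begin{proof}
An admissible $B$ vanishes between the parts, so it has two diagonal blocks $B',B''$ with $\operatorname{tr}B'+\operatorname{tr}B''=1$ and $\Sigma(B)\le\vartheta(\overline{G'})\operatorname{tr}B'+\vartheta(\overline{G''})\operatorname{tr}B''$; a matrix supported on one part attains the maximum. Both $S_{\max}$ and $\mathrm{Opt}$ are sums of their values on the parts, so $S_{\max}\le K_{G'}\mathrm{Opt}'+K_{G''}\mathrm{Opt}''\le\max(K_{G'},K_{G''})\,\mathrm{Opt}$, and weights supported on one part give the reverse inequality.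
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Theorem~\ref{thm:A} with $c=9/10$ gives a graph $G_0$ with $K_{G_0}\le10K_0/9<2$ and $\vartheta(\overline{G_0})\ge k$. Delete its vertices one at a time. For a single vertex $\vartheta=1<k$, so there is a last graph $G_1$ in the sequence with $\vartheta(\overline{G_1})\ge k$, and $\vartheta(\overline{G_1})<k+1$ by Lemma~\ref{lem:delete}. Since $\vartheta(\overline{G_1})\ge2$, the graph $G_1$ has an edge, and $K_{G_1}\le K_{G_0}<2$.

Let $G$ be the disjoint union of $G_1$ and the complete graph $K_m$. As $\omega(K_m)=\chi(K_m)=m$, we have $\vartheta(\overline{K_m})=m\le k$, so $\vartheta(\overline G)=\vartheta(\overline{G_1})\in[k,k+1)$ by Lemma~\ref{lem:union}. The known bounds $\Omega(\log\omega)$ and $O(\log\vartheta)$ give $C_1\log m\le K_{K_m}\le C_2\log m$ with absolute constants $C_1,C_2>0$. Hence $C_1\log m\le K_G\le\max(2,C_2\log m)$, and $2\le(2/\log2)\log m$ because $m\ge2$.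
\end{proof}

\begin{thebibliography}{1}

\bibitem{GM}
Bernd G\"artner and Ji\v r\'\i\ Matou\v sek,
\emph{Approximation Algorithms and Semidefinite Programming},
\texttt{https://doc.lagout.org/\allowbreak science/\allowbreak 0\_Computer\%20Science/\allowbreak 2\_Algorithms/\allowbreak Approximation\%20\allowbreak Algorithms\%20\allowbreak and\%20\allowbreak Semidefinite\%20\allowbreak Programming\%20\allowbreak \%5BG\%C3\%A4rtner\%20\allowbreak \%26\%20\allowbreak Matou\%C5\%A1ek\%20\allowbreak 2012-01-13\%5D.pdf}

\end{thebibliography}
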